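\title{Fixity and free actions on products of spheres}

\begin{abstract}
The fixity of a faithful representation $V$ of a nontrivial finite group $G$ is the largest of the dimensions $\dim V^g$, $1\neq g\in G$. We prove that if $G$ has a faithful complex or oriented real representation $V$ of fixity $f$, then $G$ acts freely and smoothly, with trivial action on integral homology, on a product of $f+1$ spheres, the first of which is the unit sphere of $V$. The main tool is a realization theorem for equivariant vector bundles: a compatible family of representations of the isotropy groups of a closed $G$-manifold is, after multiplication by a positive integer, the family of fibers of a $G$-vector bundle that is trivial when the action is forgotten. We also treat representations over fields of characteristic prime to $|G|$, show that $f+1$ cannot be lowered among products of spheres of equal dimension, and show that the statement fails in modular characteristic.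
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a nontrivial finite group and $V$ a faithful finite-dimensional representation of $G$ over a field $F$. For $g\in G$ let $V^g=\{v\in V: gv=v\}$. The \emph{fixity} of $V$ is
\[
f=\max_{1\neq g\in G}\dim_F V^g .
\]
Since $V$ is faithful, $0\le f<\dim V$. The fixity measures how far the linear action is from being free: some nontrivial element fixes $f$ linearly independent vectors, and none fixes $f+1$.

For $F=\mathbb C$ or $\mathbb R$ we give $V$ an invariant inner product and write $S(V)$ for the unit sphere. The following three facts are quoted in \cite{QA}.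
\begin{enumerate}
\item[(i)] If $G$ has a nonzero faithful representation of fixity zero, then $G$ acts freely on a sphere. Over $\mathbb C$ or $\mathbb R$ the sphere is $S(V)$.
\item[(ii)] If $V$ is complex of dimension $n$ and fixity $f$, then $G$ acts freely on $U(n)/U(n-f-1)$, which has the integral homology of a product of $f+1$ spheres. Indeed this is the manifold of orthonormal $(f+1)$-frames in $V$, and an element fixing a frame fixes $f+1$ independent vectors.
\item[(iii)] (Adem, Davis and \"Unl\"u) If $V$ is complex of dimension $n$ and fixity one, then $G$ acts freely and smoothly on $S^{2n-1}\times S^{4n-5}$.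
\end{enumerate}
The frame manifold in (ii) is a tower of sphere bundles, one for each vector of the frame, but it need not be a product. For $n=3$ and $f=1$ it is $SU(3)$, which has the homology of $S^5\times S^3$; but $\pi_4(SU(3))=0$ by the facts (B1) and (B3) recalled below, while $\pi_4(S^3)=\mathbb Z/2$. For real representations even the homology goes wrong: the manifold of orthonormal $2$-frames in $\mathbb R^3$ is $SO(3)$, whose first homology group is $\mathbb Z/2$. Fact (iii) shows that for $f=1$ a true product is obtained at the price of a larger second sphere. This leads to the following question, posed in \cite{QA}. Call a real representation \emph{oriented} if $G$ acts through $SO(n)$, and say that an action on a space $X$ has \emph{trivial action on homology} if every $g\in G$ induces the identity on $H_*(X;\mathbb Z)$. The spheres in a product of spheres have positive dimension.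

\medskip
\noindent\textbf{Question.} \emph{Suppose that $G$ has a faithful complex or oriented real representation of fixity $f$. Does $G$ act freely and smoothly on a product of $f+1$ spheres with trivial action on homology?}
\medskip

The condition on homology holds for the actions on $S(V)$ and on the frame manifold, because they extend to the connected groups $U(n)$ or $SO(n)$. The number $f+1$ is the right one to ask for: the group $(\mathbb Z/p)^{f+1}$ of diagonal matrices has fixity $f$ on $\mathbb C^{f+1}$, it acts freely on $(S^1)^{f+1}$, and it has no such action on a product of fewer spheres of equal dimension (Proposition~\ref{prop:sharp}). Together with (i)--(iii) this suggests that the answer is yes, and it is, without restriction on $f$ or $G$.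

\begin{theorem}\label{thm:main}
Let $G\neq 1$ be a finite group with a faithful representation $V$ of dimension $n$ and fixity $f$, complex or oriented real. Then $G$ acts freely and smoothly, with trivial action on homology, on
\[
S(V)\times S^{N_1}\times\dots\times S^{N_f}
\]
for suitable odd $N_i$, which may be taken arbitrarily large. This is a product of $f+1$ standard spheres of positive dimension.
\end{theorem}

The action is built as a tower of sphere bundles, like the frame manifold. Freeness depends only on the representations of the isotropy groups on the fibers of the bundles, and only up to multiples. So the problem is to construct equivariant vector bundles with prescribed fibers that are trivial when the action is forgotten. Section~\ref{sec:one} shows this for $f=1$ and states the existence theorem for such bundles (Theorem~\ref{thm:bundle}). Section~\ref{sec:tower} derives Theorem~\ref{thm:main} from it. Sections~\ref{sec:grass} and~\ref{sec:proof} prove Theorem~\ref{thm:bundle} by obstruction theory, using Chern--Weil forms to show that the obstructions vanish after multiplication by an integer. Section~\ref{sec:compl} treats other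 fields and lower bounds.

\section{Complex vector bundles in the stable range}\label{sec:facts}

Throughout, $G$ is a finite group, representations are finite dimensional and, unless stated otherwise, complex, and manifolds and actions on them are smooth. A closed manifold is compact without boundary. The stabilizer of a point $x$ is $G_x$; for $y$ near $x$ we have $G_y\le G_x$, since each of the finitely many $g\notin G_x$ moves all points near $x$. A \emph{$G$-vector bundle} is a complex vector bundle $E\to M$ with an action of $G$ by fiberwise linear maps covering the action on $M$; the fiber $E_x$ is then a representation of $G_x$. It is \emph{Hermitian} if it carries an invariant Hermitian metric, and $S(E)$ is its unit sphere bundle. We write $k\xi$ for the sum of $k$ copies of a bundle or representation $\xi$, and $\mathbb C^s$ for a trivial bundle or trivial representation. Representations are determined by their characters, so $\alpha\oplus\mathbb C^s\cong\beta\oplus\mathbb C^s$ implies $\alpha\cong\beta$; we call this \emph{cancellation}. A map defined on a closed simplex is \emph{smooth} if it extends smoothly to a neighborhood of the simplex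 in its affine hull.

We use the following standard facts.
\begin{enumerate}
\item[(B1)] \emph{Stable range.} The fibration $U(r)\to U(r+1)\to S^{2r+1}$ shows that $\pi_{j}(U(r))\to\pi_{j}(U)$ is an isomorphism for $j\le 2r-1$ and that $BU(r)\to BU(r+1)$ is $(2r+1)$-connected. Hence two bundles of rank $r$ over a finite complex of dimension at most $2r$ are isomorphic as soon as they become isomorphic after adding a trivial bundle. The frame manifold $U(b)/U(b-a)$ is a tower of bundles of spheres of dimension at least $2(b-a)+1$, so it is $2(b-a)$-connected.
\item[(B2)] \emph{Chern character.} A bundle $\xi$ over $X$ has classes $\operatorname{ch}_i(\xi)\in H^{2i}(X;\mathbb Q)$, natural and additive, with $\operatorname{ch}_0$ the rank and $\operatorname{ch}_i(L)=c_1(L)^i/i!$ for line bundles. For a finite complex $X$, the map $\operatorname{ch}=\sum_i\operatorname{ch}_i$ is injective on $K^0(X)\otimes\mathbb Q$.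
\item[(B3)] \emph{Bott periodicity.} $\pi_j(BU)=\pi_{j-1}(U)$ is zero for $j$ odd, and for $i\ge1$ the class $\operatorname{ch}_i$ maps $\pi_{2i}(BU)=\tilde K^0(S^{2i})$ isomorphically onto $H^{2i}(S^{2i};\mathbb Z)$.
\item[(B4)] \emph{Chern--Weil forms.} Let $p$ be a smooth map from a manifold $Y$ to the orthogonal projections of a Hermitian vector space, and let $\xi$ be the bundle of images. The connection $s\mapsto p\,\mathrm ds$ on $\xi$ is unitary with curvature $p\,\mathrm dp\wedge\mathrm dp$. The form
\[
\omega_i(p)=\frac1{i!}\Big(\frac{\sqrt{-1}}{2\pi}\Big)^i\operatorname{tr}\big((p\,\mathrm dp\wedge\mathrm dp)^i\big)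
\]
is real and closed and represents $\operatorname{ch}_i(\xi)$. By de Rham's theorem this means: if $c=\sum_l n_lc_l$ is a singular $2i$-cycle made of smooth simplices $c_l$, then $\langle \operatorname{ch}_i(\xi),[c]\rangle=\sum_l n_l\int c_l^*\omega_i(p)$.
\item[(B5)] \emph{Smooth trivializations.} A smooth Hermitian bundle $E$ of rank $r$ over a closed manifold $M$ that is topologically trivial has a smooth orthonormal frame: approximate a continuous frame by smooth sections and apply the Gram--Schmidt process. Hence $S(E)$ is diffeomorphic over $M$ to $M\times S^{2r-1}$.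
\end{enumerate}

\section{Fixity one, and the bundles needed in general}\label{sec:one}

\begin{example}\label{ex:one}
Let $V$ be complex of dimension $n$ and fixity one, so $n\ge2$. Over $S(V)$ let $\eta$ be the $G$-bundle with fiber $\eta_x=x^\perp\subset V$. Its sphere bundle is the manifold of $2$-frames, on which $G$ acts freely, but $\eta$ need not be trivial. The map $(v,\lambda)\mapsto v+\lambda x$ gives $\eta\oplus\mathbb C\cong S(V)\times V$, so $\eta$ is stably trivial, and so is $2\eta$. The rank of $2\eta$ is $2n-2$ and $2(2n-2)\ge 2n-1=\dim S(V)$, so $2\eta$ is trivial by (B1), and $S(2\eta)\cong S^{2n-1}\times S^{4n-5}$ by (B5). A point of $S(2\eta)$ is a triple $(x;v,w)$ with $v,w\in x^\perp$ not both zero. An element $g$ fixing it fixes $x$ and a nonzero vector orthogonal to $x$, so $\dim V^g\ge2$ and $g=1$. The action extends to $U(n)$, so it is trivial on homology. This is a free action as in (iii).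
\end{example}

Two features of the example persist. Passing from $\eta$ to $k\eta$ costs nothing, since a group fixes a nonzero vector of $k\eta_x$ exactly when it fixes a nonzero vector of $\eta_x$. And the proof of freeness uses only the isomorphism type $V|_{G_x}\cong\eta_x\oplus\mathbb C$ of each fiber.

Now let $f=2$ and try to continue. At a point $y=(x;v,w)$ of $S(2\eta)$ the group $G_y$ fixes a $2$-dimensional subspace of $V$, so $V|_{G_y}\cong\beta_y\oplus\mathbb C^2$ for a unique class $\beta_y$. If $E\to S(2\eta)$ is a $G$-bundle with $E_y\cong k\beta_y$, then the stabilizer of a point of $S(E)$ fixes a $3$-dimensional subspace of $V$ and is trivial. Where $v\neq0$ the orthogonal complement of $x$ and $v$ realizes $\beta_y$, and where $w\neq 0$ the complement of $x$ and $w$ does, but these bundles come with no gluing. The bundle that is visible globally, the complement $\eta'$ of the tautological section $(v,w)$ of the pullback of $2\eta$, has fiber $\eta'_y\cong 2\beta_y\oplus\mathbb C$; the trivial summand gives points of $S(\eta')$ with the full stabilizer $G_y$, so nothing is gained. The bundle $E$ has to be constructed from the family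 $(\beta_y)$ alone. The next definition records what such a family satisfies.

\begin{definition}\label{def:system}
Let $M$ be a closed $G$-manifold. A \emph{system of dimension $d$} on $M$ assigns to each $x\in M$ an isomorphism class $\alpha_x$ of $d$-dimensional representations of $G_x$ such that
\begin{enumerate}
\item[(S1)] $\alpha_{gx}=g_*\alpha_x$ for $g\in G$, where $(g_*\alpha)(h)=\alpha(g^{-1}hg)$;
\item[(S2)] each $x$ has a neighborhood in which $G_y\le G_x$ and $\alpha_y=\operatorname{Res}^{G_x}_{G_y}\alpha_x$.
\end{enumerate}
\end{definition}

The fibers of a $G$-vector bundle $E$ form a system. For (S1), $v\mapsto gv$ is an isomorphism $g_*E_x\to E_{gx}$. For (S2), take a chart at $x$ in which $G_x$ acts linearly; the segment from $x$ to $y$ is fixed by $G_y$, and along it the character of $G_y$ on the fiber is continuous with values in a finite set. The following theorem is a converse up to multiples, with triviality added.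

\begin{theorem}\label{thm:bundle}
Let $\alpha$ be a system of dimension $d\ge1$ on a closed $G$-manifold $M$. Then for some $k\ge1$ there is a smooth Hermitian $G$-vector bundle $E\to M$ with $E_x\cong k\alpha_x$ as $G_x$-representations for all $x$, whose underlying non-equivariant bundle is trivial. Taking Whitney sums, every multiple of $k$ also works.
\end{theorem}

\begin{example}[the factor $k$ is needed]\label{ex:Q8}
Let $G=Q_8=\{\pm1,\pm\mathbf i,\pm\mathbf j,\pm\mathbf k\}$ act on $M=S^2\times S^2$ with $\mathbf i$ acting by the antipodal map in the first factor and $\mathbf j$ by the antipodal map in the second. Every stabilizer is $\{\pm1\}$; let $\alpha_x$ be its sign character. This is a system of dimension one, and $k=2$ works with $E=M\times\mathbb C^2$, where $\mathbb C^2$ is the representation of $Q_8\subset SU(2)$. We claim that no $G$-bundle $E$ with fibers $k\alpha_x$ exists for odd $k$. Let $L=\Lambda^kE$, on whose fibers $-1$ acts by $(-1)^k$. The element $\mathbf k$ acts on $H^2(M;\mathbb Z)=\mathbb Z^2$ by $-1$ and fixes $c_1(L)$, so $c_1(L)=0$ and $L$ is trivial. In a unitary trivialization $g(x,v)=(gx,e^{2\pi\sqrt{-1}\,u(g,x)}v)$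 with $u(g,\cdot)\colon M\to\mathbb R$ continuous, since $M$ is simply connected. The function $u(gh,x)-u(g,hx)-u(h,x)$ is integer valued, hence independent of $x$. Averaging over $x$ in one orbit gives $\bar u(gh)-\bar u(g)-\bar u(h)\in\mathbb Z$, so $e^{2\pi\sqrt{-1}\,\bar u}$ is a homomorphism $G\to S^1$. It is trivial on $-1=\mathbf i\mathbf j\mathbf i^{-1}\mathbf j^{-1}$. On the other hand $u(-1,\cdot)$ is a constant in $\frac k2+\mathbb Z$, so the value on $-1$ is $(-1)^k$. Thus $k$ is even.
\end{example}

Iterating Theorem~\ref{thm:bundle} gives free actions.

\begin{theorem}\label{thm:tower}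
Let $\alpha$ be a system of dimension $d$ on a closed $G$-manifold $M$. Let
\[
e=\max\{\dim\alpha_x^g: x\in M,\ 1\neq g\in G_x\},
\]
with $e=-1$ if the action is free, and assume $e<d$. Then $G$ acts freely and smoothly on $M\times S^{N_1}\times\dots\times S^{N_{e+1}}$, with equivariant projection to $M$, for suitable arbitrarily large odd $N_i$. If $G$ acts trivially on $H_*(M;\mathbb Z)$, it acts trivially on the homology of the product.
\end{theorem}

\section{The tower of sphere bundles}\label{sec:tower}

In this section we assume Theorem~\ref{thm:bundle}.

\begin{proof}[Proof of Theorem~\ref{thm:tower}]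
We construct, for $0\le s\le e+1$, closed $G$-manifolds $M_s$ with smooth equivariant maps $p_s\colon M_s\to M$ such that $M_s$ is diffeomorphic over $M$ to the product of $M$ with $s$ odd-dimensional spheres and
\begin{equation}\label{eq:fixed}
\dim\big(\alpha_{p_s(y)}\big)^{G_y}\ge s\qquad\text{for all }y\in M_s .
\end{equation}
This inequality replaces the statement that the stabilizer of an $s$-frame fixes $s$ independent vectors. It makes sense because $G_y\le G_{p_s(y)}$.

Put $M_0=M$. Suppose $M_s$ is given, with $s\le e$. By \eqref{eq:fixed} and cancellation there is a unique class $\alpha^{(s)}_y$ of $G_y$-representations with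
\[
\alpha_{p_s(y)}|_{G_y}\cong\alpha^{(s)}_y\oplus\mathbb C^s .
\]
Its dimension is $d-s\ge d-e\ge1$; here we use $e<d$. These classes form a system on $M_s$. For (S1), apply $g_*$ to the displayed isomorphism: by (S1) for $\alpha$ the left side becomes $\alpha_{p_s(gy)}|_{G_{gy}}$, so $g_*\alpha_y^{(s)}=\alpha^{(s)}_{gy}$ by cancellation. For (S2), let $y'$ be so close to $y$ that $G_{y'}\le G_y$ and that $p_s(y')$ lies in the neighborhood of $p_s(y)$ given by (S2) for $\alpha$. Then $\alpha^{(s)}_{y'}\oplus\mathbb C^s\cong\alpha_{p_s(y')}|_{G_{y'}}\cong\alpha_{p_s(y)}|_{G_{y'}}\cong\alpha^{(s)}_y|_{G_{y'}}\oplus\mathbb C^s$, and we cancel.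

Theorem~\ref{thm:bundle} gives a smooth Hermitian $G$-bundle $E\to M_s$, non-equivariantly trivial, with $E_y\cong k\alpha_y^{(s)}$. Replacing $k$ by a multiple, we make $N=2k(d-s)-1$ larger than $\dim M_s$ and larger than any prescribed bound. Put $M_{s+1}=S(E)$; by (B5) it is diffeomorphic over $M_s$ to $M_s\times S^N$. If $v\in S(E_y)$, then $G_v\le G_y$ fixes a nonzero vector of $k\alpha^{(s)}_y$, so $(\alpha_y^{(s)})^{G_v}\neq0$ and $\dim(\alpha_{p_s(y)})^{G_v}\ge s+1$. This is \eqref{eq:fixed} for $s+1$.

The action on $M_{e+1}$ is free. Indeed, if $1\neq g\in G_y$ and $x=p_{e+1}(y)$, then $g\in G_x$ and $\dim\alpha_x^g\ge\dim\alpha_x^{G_y}\ge e+1$, contrary to the definition of $e$.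

It remains to show that $G$ acts trivially on $H_*(M_{s+1})$ if it acts trivially on $H_*(M_s)$. The trivialization of $E$ is not equivariant, so we use the Gysin sequence
\[
H_{j+1}(M_s)\to H_{j-N}(M_s)\to H_j(S(E))\to H_j(M_s)\to H_{j-N-1}(M_s).
\]
It is the exact sequence of the pair formed by the disk bundle $D(E)\simeq M_s$ and $S(E)$, with $H_{j+1}(D(E),S(E))$ identified with $H_{j-N}(M_s)$ by cap product with the Thom class. The group acts on $E$ by complex linear maps of fibers, which preserve orientation, so it preserves the Thom class and the sequence is $G$-equivariant. For $j<N$ the groups in negative degrees vanish and $H_j(S(E))\cong H_j(M_s)$. For $j\ge N$ the groups $H_{j}(M_s)$ and $H_{j+1}(M_s)$ vanish, because $N>\dim M_s$, and $H_j(S(E))\cong H_{j-N}(M_s)$. Both isomorphisms are equivariant.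
\end{proof}

The hypothesis $e<d$ says that each $G_x$ acts faithfully on $\alpha_x$ (or that the action is already free). It cannot be dropped: for $M$ a point, $G=(\mathbb Z/p)^4$ and $\alpha$ trivial of dimension one we have $e=d=1$, and $G$ has no free smooth homologically trivial action on a product of two spheres by Lemma~\ref{lem:rank}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V'=V$ in the complex case and $V'=\mathbb C\otimes_{\mathbb R}V$ in the real case, so that $\dim_{\mathbb C}V'^H=\dim V^H$ for all $H\le G$. Let $M=S(V)$. This sphere has positive dimension: in the complex case it is $S^{2n-1}$ with $n\ge1$, and in the oriented real case $n\ge2$ because $SO(1)$ is trivial and $G\neq1$ acts faithfully. The action on $H_*(M;\mathbb Z)$ is trivial because $G$ acts through the connected group $U(n)$ or $SO(n)$.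

If $f=0$ the action on $S(V)$ is free. Let $f\ge1$; then $n\ge2$ since $f<n$. For $x\in M$ the group $G_x$ fixes the nonzero vector $x$, so $V'|_{G_x}\cong\alpha_x\oplus\mathbb C$ with $\alpha_x$ unique. The classes $V'|_{G_x}$ are the fibers of the $G$-bundle $M\times V'$ and so form a system; by cancellation the $\alpha_x$ form a system of dimension $d=n-1\ge1$. For $1\neq g\in G_x$ we have $\dim\alpha_x^g=\dim V^g-1\le f-1$. Equality occurs, because some $g\neq1$ has $\dim V^g=f\ge1$ and hence fixes a point of $S(V)$. So $e=f-1<n-1=d$, and Theorem~\ref{thm:tower} gives the required action on $S(V)\times S^{N_1}\times\dots\times S^{N_f}$.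
\end{proof}

Faithfulness enters through $f<n$, which is the inequality $e<d$. Orientability enters only through the first factor: for $G=\{\pm1\}$ acting on $\mathbb R^3$ the fixity is zero, but the antipodal map of $S^2$ acts on $H_2$ by $-1$. If one does not insist on the factor $S(V)$, Theorem~\ref{thm:tower} applied to a point with the system $V'$, for which $e=f<n=d$, gives a product of $f+1$ spheres for any faithful real or complex $V$.

\section{Maps to Grassmannians and their obstructions}\label{sec:grass}

Fix a system $\alpha$ of dimension $d\ge1$ on $M$. We look for $E$ as the pullback of the tautological bundle $\gamma$ along a $G$-map $\varphi\colon M\to\operatorname{Gr}_{kd}(W)$, where $W$ is a unitary representation of $G$ and $\operatorname{Gr}_{r}(W)$ is the manifold of $r$-dimensional subspaces. The condition on fibers is that the $G_x$-invariant subspace $\varphi(x)\subset W$ be isomorphic to $k\alpha_x$. We build $\varphi$ simplex by simplex.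

\subsection{Triangulation}
By Illman's theorem \cite{Illman}, $M$ is $G$-homeomorphic to a finite simplicial complex on which $G$ acts simplicially. Let $X$ be its barycentric subdivision, $X_j$ the $j$-skeleton of $X$, and $D=\dim X=\dim M$. Order the vertices of each simplex of $X$ by the dimension of the simplex of which they are barycenters. The group preserves this order. Hence it preserves the resulting orientations, it commutes with the face operators $\partial_l$ (omit the $l$-th vertex), and $g\sigma=\sigma$ implies that $g$ fixes $\sigma$ pointwise. Let $G_\sigma$ be the stabilizer of $\sigma$. Then $G_x=G_\sigma$ for $x$ in the interior of $\sigma$, and $G_\sigma\le G_\tau$ for every face $\tau\le\sigma$. By (S2), $\alpha_x$ is locally constant, hence constant, on the interior of $\sigma$; call it $\alpha_\sigma$. By (S1), and by (S2) at an interior point of $\tau$, every neighborhood of which meets the interior of $\sigma$,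
\begin{equation}\label{eq:comp}
\alpha_{g\sigma}=g_*\alpha_\sigma,\qquad \alpha_\sigma=\operatorname{Res}^{G_\tau}_{G_\sigma}\alpha_\tau\quad(\tau\le\sigma).
\end{equation}

For a finite group $H$ let $\operatorname{Irr}(H)$ be the set of irreducible characters, $S_\chi$ a unitary module with character $\chi$, and $R(H)=\mathbb Z[\operatorname{Irr}(H)]$. Irreducible characters are linearly independent over $\mathbb C$, so we identify $R(H)\otimes\mathbb R$ with their real span in the functions $H\to\mathbb C$. Let $\operatorname{Irr}_\alpha(\sigma)$ be the set of irreducible constituents of $\alpha_\sigma$ and $R_\alpha(\sigma)=\mathbb Z[\operatorname{Irr}_\alpha(\sigma)]\subset R(G_\sigma)$. By \eqref{eq:comp}, restriction of functions maps $R_\alpha(\tau)$ to $R_\alpha(\sigma)$ for $\tau\le\sigma$, and $c\mapsto gc$, $(gc)(h)=c(g^{-1}hg)$, maps $R_\alpha(\sigma)$ to $R_\alpha(g\sigma)$.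

\subsection{The targets and their homotopy groups}
For a unitary representation $W$ of $G$ and $k\ge1$ put
\[
Y_\sigma=Y_\sigma(W,k)=\{U\subset W:\ U\text{ is $G_\sigma$-invariant and } U\cong k\alpha_\sigma\}\subset\operatorname{Gr}_{kd}(W).
\]
It is fixed pointwise by $G_\sigma$, and \eqref{eq:comp} gives $Y_\tau\subset Y_\sigma$ for $\tau\le\sigma$ and $gY_\sigma=Y_{g\sigma}$. Write $H=G_\sigma$ and $W_\chi=\operatorname{Hom}_H(S_\chi,W)$. By Schur's lemma, evaluation is an isomorphism
\begin{equation}\label{eq:isotypic}
\bigoplus_{\chi\in\operatorname{Irr}(H)}S_\chi\otimes W_\chi\xrightarrow{\ \cong\ }W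
\end{equation}
under which $h\in H$ acts on the first tensor factors, and the $H$-invariant subspaces are the sums $U=\bigoplus S_\chi\otimes U_\chi$ with $U_\chi=\operatorname{Hom}_H(S_\chi,U)\subset W_\chi$. Therefore
\[
Y_\sigma\cong\prod_{\chi\in\operatorname{Irr}_\alpha(\sigma)}\operatorname{Gr}_{a_\chi}(W_\chi),
\]
where $a_\chi\ge k$ is the multiplicity of $\chi$ in $k\alpha_\sigma$, and $Y_\sigma$ is a closed submanifold of $\operatorname{Gr}_{kd}(W)$. Let $b_\chi=\dim W_\chi$ and let $\gamma_\chi$ be the bundle over $Y_\sigma$ with fiber $U_\chi$ at $U$, the tautological bundle of the factor $\chi$.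

\begin{definition}
A $G$-map $\varphi\colon X_j\to\operatorname{Gr}_{kd}(W)$ is \emph{admissible} if it restricts to a smooth map $\sigma\to Y_\sigma(W,k)$ on each closed simplex $\sigma$ of $X_j$. The pair $(W,k)$ is \emph{stable} if $2a_\chi\ge D$ and $2(b_\chi-a_\chi)\ge D$ for all simplices $\sigma$ of $X$ and all $\chi\in\operatorname{Irr}_\alpha(\sigma)$.
\end{definition}

If $\varphi$ is admissible on $X_j$ and $\sigma$ is a $(j+1)$-simplex, then $\varphi$ maps $\partial\sigma$ into $Y_\sigma$, because $Y_\tau\subset Y_\sigma$, and the obstruction to extending it over $\sigma$ lies in $\pi_j(Y_\sigma)$. Define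
\[
\kappa_\sigma\colon H_{2i}(Y_\sigma;\mathbb Z)\to R_\alpha(\sigma)\otimes\mathbb Q,\qquad \kappa_\sigma(a)=\sum_{\chi\in\operatorname{Irr}_\alpha(\sigma)}\langle\operatorname{ch}_i(\gamma_\chi),a\rangle\,\chi .
\]

\begin{lemma}\label{lem:pi}
Let $(W,k)$ be stable. Then $Y_\sigma$ is nonempty and connected, $\pi_j(Y_\sigma)=0$ for odd $j\le D$, and for $2\le 2i\le D$ the map $u\mapsto\kappa_\sigma(u_*[S^{2i}])$ is an isomorphism $\pi_{2i}(Y_\sigma)\to R_\alpha(\sigma)$. In particular a map $u\colon S^{2i}\to Y_\sigma$ is null-homotopic if $\kappa_\sigma(u_*[S^{2i}])=0$.
\end{lemma}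

\begin{proof}
Consider one factor $\operatorname{Gr}_a(\mathbb C^b)$. It is nonempty since $b\ge a$, and connected as a quotient of $U(b)$. The frame bundle of its tautological bundle is $U(a)\to U(b)/U(b-a)\to\operatorname{Gr}_a(\mathbb C^b)$, with $2(b-a)$-connected total space by (B1). Comparing its homotopy sequence with that of the universal $U(a)$-bundle, the classifying map $\operatorname{Gr}_a(\mathbb C^b)\to BU(a)$ is an isomorphism on $\pi_j$ for $1\le j\le2(b-a)$, both sides being $\pi_{j-1}(U(a))$. By (B1), $BU(a)\to BU$ is an isomorphism on $\pi_j$ for $j\le2a$. So the classifying maps of the $\gamma_\chi$ give $\pi_j(Y_\sigma)\cong\prod_\chi\pi_j(BU)$ for $1\le j\le D$, and (B3) applies to each factor.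
\end{proof}

Only constituents of $\alpha_\sigma$ contribute to $\pi_{2i}(Y_\sigma)$, which is why we work with $R_\alpha(\sigma)$ and not with $R(G_\sigma)$. The lemma also shows that non-equivariant triviality is too weak to serve as an inductive hypothesis. If $\alpha_\sigma$ has two distinct one-dimensional constituents $\chi,\chi'$, a map $\partial\sigma=S^{2i}\to Y_\sigma$ in the class $\chi-\chi'$ pulls $\gamma=\bigoplus S_\chi\otimes\gamma_\chi$ back to a bundle with $\operatorname{ch}_i=0$, yet it does not extend over $\sigma$. Each $\gamma_\chi$ must be controlled separately.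

\emph{Multiples.} For $m\ge1$ the map $U\mapsto U\otimes\mathbb C^m$ is a smooth $G$-map $\operatorname{Gr}_{kd}(W)\to\operatorname{Gr}_{mkd}(W\otimes\mathbb C^m)$, with $G$ acting trivially on $\mathbb C^m$, and it sends $Y_\sigma(W,k)$ into $Y_\sigma(W\otimes\mathbb C^m,mk)$. So if $\varphi$ is admissible, then $\varphi^{(m)}(x)=\varphi(x)\otimes\mathbb C^m$ is admissible. The numbers $a_\chi,b_\chi$ are multiplied by $m$, so stability is preserved.

\subsection{The first obstruction in a model case}\label{sub:model}
Suppose that all stabilizers equal one central subgroup $H$ and that $\alpha_x=\chi$ is a fixed one-dimensional character of $H$, as in Example~\ref{ex:Q8}. Then every $Y_\sigma$ is the Grassmannian $Y$ of $k$-dimensional subspaces of the $\chi$-eigenspace of $W$, which we take to be of large dimension, and $R_\alpha(\sigma)=\mathbb Z$. Since $Y$ is connected and simply connected, there is an admissible $\varphi$ on $X_2$. For a $3$-simplex $\sigma$ the obstruction to extension is the integer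
\[
o(\sigma)=\langle c_1(\varphi^*\gamma),[\partial\sigma]\rangle\in\pi_2(Y)=\mathbb Z ,
\]
and $o$ is a $G$-invariant integral cochain. Changing $\varphi$ in the interiors of $2$-simplices, equivariantly, by elements of $\pi_2(Y)$ changes $o$ by the coboundary of an invariant integral $2$-cochain. This need not suffice. In Example~\ref{ex:Q8} with $k=1$, the cochain $o$ is not such a coboundary, for otherwise $\varphi$ would extend to $X_3$, then to $X=X_4$ because $Y$ is a projective space with $\pi_3(Y)=0$, and we would obtain a line bundle that does not exist.

Over $\mathbb R$, however, $o$ has a canonical primitive. Let $P$ be the tautological family of orthogonal projections over $Y$. The form $\omega_1(P)$ of (B4) is $G$-invariant because $G$ acts unitarily, so $z(\tau)=\int_\tau\varphi^*\omega_1(P)$ is an invariant real $2$-cochain, and $o=\delta z$ by (B4). To pass to $\mathbb Q$, choose a $\mathbb Q$-linear map $\rho\colon\mathbb R\to\mathbb Q$ that is the identity on $\mathbb Q$. Since $o$ is integral, $o=\rho\circ o=\delta(\rho\circ z)$. Replacing $\varphi$ by $\varphi^{(m)}$ multiplies $z$ by $m$, and for suitable $m$ the cochain $\rho\circ z$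 becomes integral. Now change $\varphi$ on each $2$-simplex $\tau$ by $-\rho(z(\tau))\in\pi_2(Y)$. The new map has $\rho\circ z=0$, so $o=0$ and it extends over $X_3$. The same equation controls the bundle: for an integral $2$-cycle $c$ the number $\langle c_1(\varphi^*\gamma),[c]\rangle=z(c)$ is rational, so it equals $\rho(z(c))=0$.

Integral changes cannot make the real cochain $z$ vanish, but the condition $\rho\circ z=0$ can be reached, it survives later passages to multiples, and it kills both the next obstruction and the rational characteristic class. The general case follows this pattern in every even degree, with coefficients $R_\alpha(\sigma)$ that vary with the simplex.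

\subsection{Cochains}
For $\Lambda=\mathbb Z,\mathbb Q,\mathbb R$ let $C^j(\Lambda)$ be the group of functions $c$ that assign to each $j$-simplex $\sigma$ of $X$ an element $c(\sigma)\in R_\alpha(\sigma)\otimes\Lambda$ and satisfy $c(g\sigma)=g\,c(\sigma)$. Define $\delta\colon C^j(\Lambda)\to C^{j+1}(\Lambda)$ by
\[
(\delta c)(\sigma)=\sum_l(-1)^l\operatorname{Res}^{G_{\partial_l\sigma}}_{G_\sigma}c(\partial_l\sigma);
\]
$\delta c$ is equivariant because $g\,\partial_l\sigma=\partial_l(g\sigma)$. Fix $\rho\colon\mathbb R\to\mathbb Q$ as above, obtained by extending $1$ to a basis of $\mathbb R$ over $\mathbb Q$, and let $\rho_*=\operatorname{id}\otimes\rho\colon R_\alpha(\sigma)\otimes\mathbb R\to R_\alpha(\sigma)\otimes\mathbb Q$. It commutes with every map of the form $\theta\otimes\operatorname{id}$ with $\theta$ a homomorphism of abelian groups. Restriction, the action of $g$, and evaluation at $1\in G_\sigma$ (induced by $\dim\colon R_\alpha(\sigma)\to\mathbb Z$) are of this form. Hence $\rho_*$ induces a $\mathbb Q$-linear map $C^j(\mathbb R)\to C^j(\mathbb Q)$ that commutes with $\delta$ and is the identity on $C^j(\mathbb Q)$.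

\subsection{Forms}
The primitive of the obstruction must be assembled from forms representing $\operatorname{ch}_i(\gamma_\chi)$ on the various $Y_\sigma$, and these forms must match exactly under the inclusions $Y_\tau\subset Y_\sigma$ and under $G$. We obtain this by deriving them all from one family of forms on the Grassmannian. Let $P\colon\operatorname{Gr}_{kd}(W)\to\operatorname{End}(W)$ send $U$ to the orthogonal projection $P_U$ onto $U$. For $h\in G$ and $i\ge1$ define a complex $2i$-form on $\operatorname{Gr}_{kd}(W)$ by
\[
\Omega^i(h)=\frac1{i!}\Big(\frac{\sqrt{-1}}{2\pi}\Big)^i\operatorname{tr}\big(h\,(P\,\mathrm dP\wedge\mathrm dP)^i\big).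
\]

\begin{lemma}\label{lem:forms}
\begin{enumerate}
\item[(a)] $\Omega^i(1)=\omega_i(P)$ represents $\operatorname{ch}_i(\gamma)$.
\item[(b)] $g^*\Omega^i(h)=\Omega^i(g^{-1}hg)$ for $g,h\in G$.
\item[(c)] The map $U\mapsto U\otimes\mathbb C^m$ pulls $\Omega^i(h)$ back to $m\,\Omega^i(h)$.
\item[(d)] For each simplex $\sigma$ there are closed real forms $\omega_{i,\chi}$ on $Y_\sigma$ representing $\operatorname{ch}_i(\gamma_\chi)$ such that $\Omega^i(h)|_{Y_\sigma}=\sum_{\chi\in\operatorname{Irr}_\alpha(\sigma)}\chi(h)\,\omega_{i,\chi}$ for all $h\in G_\sigma$.
\end{enumerate}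
\end{lemma}

\begin{proof}
Part (a) is (B4). For (b), $P_{gU}=gP_Ug^{-1}$, so $g^*(P\,\mathrm dP\wedge\mathrm dP)^i=g(P\,\mathrm dP\wedge\mathrm dP)^ig^{-1}$, and $\operatorname{tr}(hgBg^{-1})=\operatorname{tr}(g^{-1}hgB)$. For (c), $P_{U\otimes\mathbb C^m}=P_U\otimes\operatorname{id}$ and $h$ acts as $h\otimes\operatorname{id}$, so the trace is multiplied by $m$.

For (d), let $H=G_\sigma$ and $U\in Y_\sigma$. Then $P_U$ is $H$-equivariant, so $p_\chi(U)\colon\psi\mapsto P_U\circ\psi$ is an endomorphism of $W_\chi$. It is idempotent with image $U_\chi$, and it is self-adjoint for $\langle\psi,\psi'\rangle=\operatorname{tr}(\psi'^*\psi)$, since $\operatorname{tr}(\psi'^*P_U\psi)=\operatorname{tr}((P_U\psi')^*\psi)$. So $p_\chi$ is the family of orthogonal projections onto $\gamma_\chi$, and it vanishes for $\chi\notin\operatorname{Irr}_\alpha(\sigma)$. Under the constant isomorphism \eqref{eq:isotypic}, $P_U$ corresponds to $\bigoplus\operatorname{id}\otimes p_\chi(U)$, because both send $s\otimes\psi$ to $P_U\psi(s)$, and $h$ corresponds to $\bigoplus h\otimes\operatorname{id}$. Hence on $Y_\sigma$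
\[
\operatorname{tr}\big(h\,(P\,\mathrm dP\wedge\mathrm dP)^i\big)=\sum_\chi\chi(h)\operatorname{tr}\big((p_\chi\,\mathrm dp_\chi\wedge\mathrm dp_\chi)^i\big),
\]
and $\omega_{i,\chi}=\omega_i(p_\chi)$ has the required properties by (B4).
\end{proof}

By (d) and (B4), a singular $2i$-cycle $c=\sum_l n_lc_l$ in $Y_\sigma$ made of smooth simplices satisfies
\begin{equation}\label{eq:kappa}
\kappa_\sigma([c])(h)=\sum_l n_l\int c_l^*\,\Omega^i(h)\qquad(h\in G_\sigma).
\end{equation}
For an admissible $\varphi$ on $X_j$, an integer $i\ge1$ with $2i\le j$ and a $2i$-simplex $\sigma$, define a function on $G_\sigma$ by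
\[
z_i(\varphi)(\sigma)\colon h\longmapsto\int_\sigma\varphi^*\Omega^i(h).
\]

\begin{lemma}\label{lem:z}
We have $z_i(\varphi)\in C^{2i}(\mathbb R)$ and $z_i(\varphi^{(m)})=m\,z_i(\varphi)$. For every $(2i+1)$-simplex $\sigma$ of $X$,
\[
(\delta z_i(\varphi))(\sigma)=\kappa_\sigma(\varphi_*[\partial\sigma]).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:forms}(d), $z_i(\varphi)(\sigma)=\sum_\chi\big(\int_\sigma\varphi^*\omega_{i,\chi}\big)\chi$ lies in $R_\alpha(\sigma)\otimes\mathbb R$. Since $g\colon\sigma\to g\sigma$ is affine and preserves orientation and $\varphi g=g\varphi$, part (b) gives for $h\in G_{g\sigma}$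
\[
\int_{g\sigma}\varphi^*\Omega^i(h)=\int_\sigma\varphi^*g^*\Omega^i(h)=\int_\sigma\varphi^*\Omega^i(g^{-1}hg),
\]
which is equivariance. The formula for $\varphi^{(m)}$ is part (c). Finally, for $h\in G_\sigma$ we have $(\delta z_i(\varphi))(\sigma)(h)=\sum_l(-1)^l\int_{\partial_l\sigma}\varphi^*\Omega^i(h)$, and $\sum_l(-1)^l\varphi|_{\partial_l\sigma}$ is a smooth singular cycle in $Y_\sigma$ representing $\varphi_*[\partial\sigma]$. Apply \eqref{eq:kappa}.
\end{proof}

\subsection{Smoothing and correcting on a simplex}
Obstruction theory produces continuous maps, while $z_i$ requires maps that are smooth on closed simplices.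

\begin{lemma}\label{lem:smooth}
Let $Y$ be a closed manifold, $\sigma$ a simplex of positive dimension, and $\Phi\colon\sigma\to Y$ a continuous map that is smooth on each proper closed face. Then $\Phi$ is homotopic relative to $\partial\sigma$ to a map that is smooth on $\sigma$.
\end{lemma}

\begin{proof}
Embed $Y$ in $\mathbb R^q$ and let $r$ be a smooth retraction onto $Y$ of the $\varepsilon$-neighborhood of $Y$. We first extend $\Phi|_{\partial\sigma}$ to a smooth map $\Psi\colon\sigma\to\mathbb R^q$. Let $t_l$ be the barycentric coordinates, $v_l$ the vertices, $F_l=\{t_l=0\}$, and $q_l\colon\sigma\setminus\{v_l\}\to F_l$ the radial projection from $v_l$, which replaces $t_l$ by $0$ and $t_i$ by $t_i/(1-t_l)$ for $i\neq l$. Let $\lambda\colon\mathbb R\to\mathbb R$ be smooth, equal to $1$ near $0$ and to $0$ near $1$. Suppose $\phi\colon\partial\sigma\to\mathbb R^q$ is smooth on each face and vanishes on $F_0,\dots,F_{l-1}$. Then $\psi_l=\lambda(t_l)\cdot(\phi|_{F_l}\circ q_l)$, extended by $0$ at $v_l$, is smooth on $\sigma$ and equals $\phi$ on $F_l$. It vanishes on $F_i$ for $i<l$, because $q_l(F_i\setminus\{v_l\})\subset F_i\cap F_l$. So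 $\phi-\psi_l|_{\partial\sigma}$ is smooth on each face and vanishes on $F_0,\dots,F_l$. Start with $\phi=\Phi|_{\partial\sigma}$, subtract $\psi_0,\psi_1,\dots$ successively, and let $\Psi=\sum_l\psi_l$.

Now $\Phi-\Psi$ is continuous and vanishes on $\partial\sigma$, so there is a smooth $\beta$ with compact support in the interior of $\sigma$ and $|\Phi-\Psi-\beta|<\varepsilon$. Then $r\circ(\Psi+\beta)$ is smooth, and $r\circ\big((1-t)\Phi+t(\Psi+\beta)\big)$ is a homotopy from $\Phi$ to it that is constant on $\partial\sigma$.
\end{proof}

\begin{lemma}\label{lem:correct}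
Let $(W,k)$ be stable, $\sigma$ a $2i$-simplex of $X$ with $i\ge1$, $\psi\colon\sigma\to Y_\sigma$ smooth, and $c\in R_\alpha(\sigma)$. There is a smooth $\psi'\colon\sigma\to Y_\sigma$ equal to $\psi$ on $\partial\sigma$ with
\[
\int_\sigma\psi'^*\Omega^i(h)-\int_\sigma\psi^*\Omega^i(h)=c(h)\qquad(h\in G_\sigma).
\]
\end{lemma}

\begin{proof}
Identify $\sigma$ topologically with the unit ball, and let $S$ be the quotient of the ball of radius $\frac12$ by its boundary, oriented by $\sigma$. Form $\sigma\vee S$ by gluing $0\in\sigma$ to the base point of $S$. Let $\nu\colon\sigma\to\sigma\vee S$ be the quotient map to $S$ for $|x|\le\frac12$ and $x\mapsto(2|x|-1)x/|x|\in\sigma$ for $|x|\ge\frac12$; it agrees on $\partial\sigma$ with the inclusion $\iota$ of $\sigma$. The singular cycle $\nu-\iota$ represents $[S]\in H_{2i}(\sigma\vee S)$, because collapsing $\sigma$ is a homotopy equivalence $\sigma\vee S\to S$ that restricts to the identity on $S$ and sends $\nu-\iota$ to a fundamental cycle. By Lemma~\ref{lem:pi} there is $u\colon S\to Y_\sigma$, based at $\psi(0)$, with $\kappa_\sigma(u_*[S])=c$. Let $\psi''=(\psi\vee u)\circ\nu$; then $\psi''-\psi$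 is a cycle representing $u_*[S]$. By Lemma~\ref{lem:smooth}, $\psi''$ is homotopic relative to $\partial\sigma$ to a smooth $\psi'$. The cycle $\psi'-\psi$ is smooth and homologous to $\psi''-\psi$, so \eqref{eq:kappa} gives the formula.
\end{proof}

\section{Construction of the bundle}\label{sec:proof}

\begin{proposition}\label{prop:induction}
For $0\le j\le D$ there are a stable pair $(W,k)$ and an admissible map $\varphi\colon X_j\to\operatorname{Gr}_{kd}(W)$ such that $\rho_*z_i(\varphi)=0$ for all $i\ge1$ with $2i\le j$.
\end{proposition}

\begin{proof}
We use repeatedly that a map defined on one simplex $\sigma$ from each $G$-orbit, with values in $Y_\sigma$, extends by $\varphi(gx)=g\varphi(x)$. This is well defined because $G_\sigma$ fixes both $\sigma$ and $Y_\sigma$ pointwise, and it maps $g\sigma$ smoothly to $gY_\sigma=Y_{g\sigma}$.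

\emph{The case $j=0$.} Take $k=D+1$ and $W=\mathbb C[G]^{l}$ with $l=kd+D$. The restriction of $\mathbb C[G]$ to $G_\sigma$ contains every irreducible representation, so $b_\chi\ge l$, while $k\le a_\chi\le kd$. Thus $(W,k)$ is stable. Choose $\varphi(v)\in Y_v$ for one vertex $v$ in each orbit and extend equivariantly.

\emph{From $j$ to $j+1\le D$: extension.} Let $\sigma$ be a $(j+1)$-simplex. We show that $\varphi|_{\partial\sigma}\colon\partial\sigma\to Y_\sigma$ extends continuously to $\sigma$. By Lemma~\ref{lem:pi} this holds for $j=0$ because $Y_\sigma$ is connected, and for odd $j$ because $\pi_j(Y_\sigma)=0$. Let $j=2i>0$. By Lemmas~\ref{lem:z} and~\ref{lem:pi}, the element $(\delta z_i(\varphi))(\sigma)=\kappa_\sigma(\varphi_*[\partial\sigma])$ lies in $R_\alpha(\sigma)$, so it is fixed by $\rho_*$, and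
\[
\kappa_\sigma(\varphi_*[\partial\sigma])=\rho_*\big((\delta z_i(\varphi))(\sigma)\big)=\big(\delta\rho_*z_i(\varphi)\big)(\sigma)=0 .
\]
So $\varphi|_{\partial\sigma}$ is null-homotopic and extends. In all cases Lemma~\ref{lem:smooth} makes the extension smooth on $\sigma$. Do this for one $\sigma$ in each orbit and extend equivariantly; on $X_j$ the result agrees with $\varphi$, which is equivariant. We obtain an admissible map on $X_{j+1}$, still called $\varphi$, with the same $z_i$ for $2i\le j$. If $j+1$ is odd there is no new condition and the step is complete.

\emph{From $j$ to $j+1=2i$: correction.} The cochain $\rho_*z_i(\varphi)\in C^{2i}(\mathbb Q)$ has finitely many coefficients; let $m$ be a common denominator and replace $\varphi$ by $\varphi^{(m)}$. Stability is preserved, and all $\rho_*z_{i'}$ are multiplied by $m$, so they still vanish for $i'<i$, while $z=\rho_*z_i(\varphi)$ now lies in $C^{2i}(\mathbb Z)$. For one $\sigma$ in each orbit of $2i$-simplices apply Lemma~\ref{lem:correct} to $\psi=\varphi|_\sigma$ and $c=-z(\sigma)$, and extend equivariantly to an admissible $\varphi'$ equal to $\varphi$ on $X_{2i-1}$. The equivariant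 cochains $z_i(\varphi')$ and $z_i(\varphi)-z$ agree on orbit representatives, so they are equal, and $\rho_*z_i(\varphi')=z-\rho_*z=0$. The cochains $z_{i'}$ with $i'<i$ depend only on the map on $X_{2i-1}$ and are unchanged.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bundle}]
Let $\varphi\colon M\cong X\to\operatorname{Gr}_{kd}(W)$ be given by Proposition~\ref{prop:induction} for $j=D$, and let $E_0=\varphi^*\gamma$, a continuous $G$-bundle. For $x$ in the interior of $\sigma$ its fiber is $\varphi(x)\in Y_\sigma$, so $(E_0)_x\cong k\alpha_\sigma=k\alpha_x$.

\emph{The Chern character vanishes.} Let $i\ge1$ with $2i\le D$, and let $c=\sum n_\sigma\sigma$ be an integral simplicial $2i$-cycle of $X$. The assignment $\sigma\mapsto\varphi|_\sigma$ is a chain map from ordered simplicial chains to smooth singular chains of the Grassmannian, and it induces $\varphi_*$. By Lemma~\ref{lem:forms}(a) and (B4),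
\[
\langle\operatorname{ch}_i(E_0),[c]\rangle=\sum n_\sigma\int_\sigma\varphi^*\Omega^i(1)=\sum n_\sigma\,z_i(\varphi)(\sigma)(1).
\]
The left side is rational, so it equals its image under $\rho$. Since $\rho_*$ commutes with evaluation at $1$, this image is $\sum n_\sigma\,(\rho_*z_i(\varphi))(\sigma)(1)=0$. As $H^{2i}(X;\mathbb Q)=\operatorname{Hom}(H_{2i}(X;\mathbb Z),\mathbb Q)$, we get $\operatorname{ch}_i(E_0)=0$ for all $i\ge1$.

\emph{A multiple is trivial.} By (B2) the class $[E_0]-[\mathbb C^{kd}]\in K^0(X)$ has finite order. Let $m$ be a multiple of this order with $2mkd\ge D$. Then $mE_0$ is stably trivial, hence trivial by (B1). Replacing $\varphi$ by $\varphi^{(m)}$ and $k$ by $mk$, we may assume that $E_0$ is trivial.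

\emph{Smoothing.} The map $\varphi$ is only continuous on $M$. Let $\operatorname{Herm}(W)$ be the space of Hermitian endomorphisms with the operator norm, and let $P(x)=P_{\varphi(x)}$, so $P(gx)=gP(x)g^{-1}$. Choose a smooth $Q_0\colon M\to\operatorname{Herm}(W)$ with $\|Q_0-P\|<\frac14$ everywhere, and put $Q(x)=|G|^{-1}\sum_g g^{-1}Q_0(gx)g$. Then $Q$ is smooth and equivariant, and $\|Q-P\|<\frac14$ because $Q(x)-P(x)$ is the average of the $g^{-1}(Q_0-P)(gx)g$. The eigenvalues of $Q(x)$ lie within $\frac14$ of $\{0,1\}$. Hence the spectral projection
\[
P'(x)=\frac1{2\pi\sqrt{-1}}\oint_{|\zeta-1|=1/2}(\zeta-Q(x))^{-1}\,\mathrm d\zeta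
\]
onto the sum of the eigenspaces for eigenvalues near $1$ is smooth and equivariant, and $\|P'-Q\|<\frac14$, so $\|P'-P\|<\frac12$. If $0\neq v\in\operatorname{im}P(x)$ had $P'(x)v=0$, then $|v|=|(P-P')(x)v|<\frac12|v|$; so $P'(x)$ is injective on $\operatorname{im}P(x)$, and by symmetry $P(x)$ is injective on $\operatorname{im}P'(x)$. Thus the ranks agree, $E=\operatorname{im}P'\subset M\times W$ is a smooth Hermitian $G$-bundle, and $P'$ restricts to an isomorphism $E_0\to E$ of $G$-bundles. So $E_x\cong k\alpha_x$, and $E$ is non-equivariantly trivial, smoothly so by (B5).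
\end{proof}

This completes the proofs of Theorems~\ref{thm:bundle}, \ref{thm:tower} and~\ref{thm:main}. Compactness of $M$ was used for the common denominators in Proposition~\ref{prop:induction} and for (B1) and (B2). The factor $k$ grows both in the correction steps, to make the bundle exist, and at the end, to make it trivial.

\section{Other fields and lower bounds}\label{sec:compl}

\subsection{Characteristic prime to the group order}

\begin{proposition}\label{prop:fields}
If $G\neq1$ has a faithful representation $V$ of fixity $f$ over a field $F$ whose characteristic does not divide $|G|$, then $G$ acts freely, smoothly and trivially on homology on a product of $f+1$ spheres.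
\end{proposition}

In particular a real representation need not be oriented.

\begin{proof}
Let $n=\dim V$. By Theorem~\ref{thm:main} it suffices to find a complex representation of dimension $n$ with the same numbers $\dim V^g$; it is then faithful, since $\dim V^g<n$ for $g\neq1$. Note that $\dim V^g=n-\operatorname{rank}(g-1)$ does not change under field extension.

Let $\operatorname{char}F=0$. The matrix entries of the elements of $G$ generate a finitely generated extension of $\mathbb Q$, which embeds in $\mathbb C$. Extending scalars along the embedding gives the complex representation.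

Let $\operatorname{char}F=p\nmid|G|$. By the theorems of Maschke and Wedderburn, $\overline{\mathbb F}_p[G]$ is a product of matrix algebras over $\overline{\mathbb F}_p$, and $\overline F[G]$ is the product of matrix algebras of the same sizes over $\overline F$. So $\overline F\otimes_F V$ is obtained by extension of scalars from a representation over $\overline{\mathbb F}_p$, whose finitely many matrix entries lie in a finite field $\mathbb F_q$; we may take $\mathbb F_q$ to contain the $|G|$-th roots of unity. Call this $\mathbb F_q$-representation $V_0$. Let $\mathcal O$ be a complete discrete valuation ring of characteristic zero with residue field $\mathbb F_q$ and fraction field $K$. By \cite[\S15.5]{Serre}, $V_0$ is the reduction of a representation of $G$ on a free $\mathcal O$-module $L$ of rank $n$. The element $\epsilon=|\langle g\rangle|^{-1}\sum_{h\in\langle g\rangle}h$ is an idempotent of $\mathcal O[G]$ that projects any module onto the fixed points of $g$. In the decomposition $L=\epsilon L\oplus(1-\epsilon)L$ both summands are free over $\mathcal O$, so $\dim V_0^g=\operatorname{rank}\epsilon L=\dim(K\otimes L)^g$. Now apply the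 first case to $K\otimes L$.
\end{proof}

\subsection{A bound on the rank of elementary abelian groups}

\begin{lemma}\label{lem:rank}
If $A=(\mathbb Z/p)^r$ acts freely, smoothly and trivially on homology on a closed connected manifold $M$ whose integral homology is free, then
\[
r\le\#\{t>0: H^t(M;\mathbb Z)\neq0\}.
\]
\end{lemma}

\begin{proof}
We recall Tate cohomology. A complete resolution is an exact complex $\dots\to P_1\to P_0\to P_{-1}\to\dots$ of finitely generated free $\mathbb Z[A]$-modules in which $P_0\to P_{-1}$ factors as $P_0\twoheadrightarrow\mathbb Z\hookrightarrow P_{-1}$, and $\hat H^s(A;B)=H^s(\operatorname{Hom}_A(P_*,B))$. These groups vanish for $B$ finitely generated free over $\mathbb Z[A]$, and $\hat H^0(A;\mathbb Z)=\mathbb Z/p^r$, $\hat H^{-t-1}(A;\mathbb Z)=H_t(A;\mathbb Z)$ for $t\ge1$. The group $H_t(A;\mathbb Z)$ is killed by $p$ for $t\ge1$: the homology of $\mathbb Z/p$ is $\mathbb Z$ in degree zero and $\mathbb Z/p$ or $0$ in positive degrees, so every K\"unneth summand of positive degree is a tensor or torsion product with a factor killed by $p$.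

By \cite{Illman}, $M$ has a finite equivariant triangulation, freely permuted by $A$, so its cochains form a bounded complex $C^*$ of finitely generated free $\mathbb Z[A]$-modules. Consider the double complex $\operatorname{Hom}_A(P_s,C^t)$. It vanishes unless $0\le t\le\dim M$, so both spectral sequences converge to the cohomology of the total complex. Taking cohomology in the $s$-direction first gives $\hat H^s(A;C^t)=0$, so the total complex is acyclic. Taking it in the $t$-direction first, and using that $\operatorname{Hom}_A(P_s,-)$ is exact, gives
\[
E_2^{s,t}=\hat H^s(A;H^t(M;\mathbb Z))\Rightarrow0 .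
\]
Since the homology is free, $H^t(M;\mathbb Z)=\operatorname{Hom}(H_t(M),\mathbb Z)$ is a finitely generated free abelian group with trivial action. The term $E_2^{0,0}=\mathbb Z/p^r$ lies in the bottom row, so all differentials leaving it vanish, and it is killed by the differentials $d_{t+1}\colon E_{t+1}^{-t-1,t}\to E_{t+1}^{0,0}$, $t\ge1$. The source is a subquotient of $\hat H^{-t-1}(A;H^t(M;\mathbb Z))$, a sum of copies of $H_t(A;\mathbb Z)$; it is killed by $p$, and it is zero if $H^t(M;\mathbb Z)=0$. The target is a quotient of $\mathbb Z/p^r$, hence cyclic. So the image has order at most $p$, and each differential lowers the order of the target by a factor of at most $p$. At least $r$ of them are nonzero.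
\end{proof}

\begin{proposition}\label{prop:sharp}
For every $f\ge0$ and prime $p$, the group $(\mathbb Z/p)^{f+1}$ has a faithful complex representation of fixity $f$ and has no free smooth action with trivial action on homology on $(S^N)^m$ with $m\le f$.
\end{proposition}

\begin{proof}
Let the group act on $\mathbb C^{f+1}$ by the diagonal matrices whose entries are $p$-th roots of unity. The dimension of the fixed space of $g$ is the number of entries equal to $1$, which is at most $f$ for $g\neq1$, with equality when exactly one entry differs from $1$. The positive degrees in which $(S^N)^m$ has nonzero cohomology are $N,2N,\dots,mN$, so Lemma~\ref{lem:rank} gives $f+1\le m$.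
\end{proof}

So among products of spheres of equal dimension the number $f+1$ cannot be lowered, for any $f$; for $f=1$, where a smaller product has at most one factor, it cannot be lowered at all. For spheres of arbitrary dimensions and general $f$ we make no claim of sharpness.

\subsection{Modular characteristic}
The condition on the characteristic in Proposition~\ref{prop:fields} cannot be dropped.

\begin{proposition}\label{prop:modular}
Let $F$ be a field of characteristic $p$ containing $\mathbb F_{p^r}$. Then $(\mathbb Z/p)^r$ has a faithful representation of fixity one over $F$, and if $r\ge2^m$ it has no free smooth action with trivial action on homology on a product of $m$ spheres.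
\end{proposition}

\begin{proof}
The matrices $\begin{pmatrix}1&a\\0&1\end{pmatrix}$ with $a\in\mathbb F_{p^r}$ form a subgroup of $GL_2(F)$ isomorphic to the additive group $\mathbb F_{p^r}\cong(\mathbb Z/p)^r$, and for $a\neq0$ the fixed space is the line spanned by the first basis vector. The cohomology of a product of $m$ spheres has a basis indexed by the subsets of the set of factors, so it is nonzero in at most $2^m-1$ positive degrees. Lemma~\ref{lem:rank} gives $r\le2^m-1$.
\end{proof}

Thus for $r\ge4$ the conclusion with $f+1=2$ spheres fails, and in modular characteristic no function of $f$ alone bounds the number of spheres needed.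

\begin{thebibliography}{9}

\bibitem{Illman}
Illman, \emph{Smooth equivariant triangulations of $G$-manifolds for $G$ a finite group}, 1978.

\bibitem{QA}
\emph{Quasilinear actions on products of spheres},
\texttt{http://www.fen.bilkent.edu.tr/\textasciitilde yalcine/papers/fixity.pdf}

\bibitem{Serre}
Serre, \emph{Linear Representations of Finite Groups}.

\end{thebibliography}
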